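\title{Long cycles in 1-tough graphs with minimum degree at least $n/3$}

\begin{abstract}
We prove that every 1-tough graph on $n\ge 3$ vertices with minimum degree $\delta\ge n/3$ has a cycle of length at least $\min\{n,\frac{3n+1}{4}+\frac{\delta}{2}\}$. After rounding up to an integer, the bound is attained for all pairs $(n,\delta)$ with $\delta\ge n/3$ and $n-2\delta\ge 5$, and it fails for an infinite family of graphs with $\delta=(n-1)/3$. The proof finds, in an edge-maximal counterexample, a set of vertices that is completely joined to the rest of the graph. This reduces the problem to a lower bound on the order of a graph that cannot be partitioned into few paths.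
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a graph $G$ we write $\delta(G)$ for its minimum degree, $\omega(G)$ for its number of connected components (zero for the empty graph), and $c(G)$ for its \emph{circumference}, the number of vertices of a longest cycle. A graph on $n$ vertices is \emph{hamiltonian} if $c(G)=n$. It is \emph{1-tough} if $|S|\ge\omega(G-S)$ for every set $S\subseteq V(G)$ with $\omega(G-S)>1$.

Deleting $k\ge1$ vertices from a cycle leaves at most $k$ arcs, so every hamiltonian graph is 1-tough. Toughness thus removes the most visible obstruction to a Hamilton cycle, a small set whose deletion leaves too many pieces, and it is natural to ask how close to hamiltonian a 1-tough graph of large minimum degree must be. The following theorem restricts the vertices that a longest cycle can miss. It is the only published result that we use.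

\begin{theorem}[Bigalke and Jung \cite{BJ}]\label{thm:BJ}
Let $G$ be a 1-tough graph on $n\ge3$ vertices with $\delta(G)\ge n/3$, and let $C$ be a longest cycle of $G$. Then $C$ is dominating, that is, $V(G)\setminus V(C)$ is an independent set.
\end{theorem}

Theorem~\ref{thm:BJ} does not say how many vertices can be missed. The following bound was posed as a conjecture in \cite{thesis}.

\begin{theorem}\label{thm:main}
If $G$ is a 1-tough graph on $n\ge3$ vertices with $\delta(G)\ge n/3$, then
\[
c(G)\ \ge\ \min\Bigl\{\,n,\ \frac{3n+1}{4}+\frac{\delta(G)}{2}\Bigr\}.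
\]
\end{theorem}

Since $\delta(G)\ge n/3$ and $n\ge 3$, the right-hand side is at least $\frac{11n+3}{12}$. The bound is easier to read in terms of the number $r=n-c(G)$ of missed vertices. Multiplying by four shows that Theorem~\ref{thm:main} is equivalent to the statement
\begin{equation}\label{eq:reform}
r=0\qquad\text{or}\qquad n\ge 2\delta(G)+4r+1 .
\end{equation}
So beyond $2\delta(G)+1$ vertices, each missed vertex costs four vertices of the graph. Toughness is needed for this: the complete bipartite graph $K_{d,2d}$ with $d\ge2$ has $n=3d$, $\delta=d$ and $r=d$, and $3d<6d+1$. The next theorem shows that neither the bound nor the degree condition can be improved in the obvious way.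

\begin{theorem}\label{thm:sharp}
For $d\ge n/3$ with $n-2d\ge5$, the minimum circumference of a 1-tough graph with $n$ vertices and minimum degree $d$ is exactly $n-\lfloor (n-2d-1)/4\rfloor$; for $d\ge n/3$ and $n-2d\le4$ every such graph is hamiltonian. For every $m\ge2$ there is a 1-tough graph with $n=3m+1$ vertices and minimum degree $m=\frac{n-1}{3}$ that violates the bound of Theorem~\ref{thm:main}.
\end{theorem}

The number four in \eqref{eq:reform} comes from a statement about covering a graph by paths. A \emph{path partition} of a graph $H$ is a set of vertex-disjoint paths of $H$ that together contain all vertices; a path may consist of a single vertex. Let $\pi(H)$ be the least number of paths in a path partition of $H$.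

\begin{theorem}\label{thm:paths}
Let $H$ be a nonempty graph and $s$ an integer such that $\omega(H-S)\le|S|+s$ for all $S\subseteq V(H)$, including $S=\emptyset$. If $p=\pi(H)>s$, then $|V(H)|\ge 4p-3s+1$. If, moreover, every path partition of $H$ into $p$ paths contains a one-vertex path, then $|V(H)|\ge 4p-3s+1+2\delta(H)$.
\end{theorem}

Section~\ref{sec:hub} explains the link between cycles and path partitions in graphs that have a \emph{hub}, a vertex set completely joined to the rest of the graph; the extremal graphs are of this kind. Section~\ref{sec:paths} proves Theorem~\ref{thm:paths}. Sections~\ref{sec:max}--\ref{sec:find} construct a hub in an edge-maximal counterexample to Theorem~\ref{thm:main}, and Section~\ref{sec:end} applies Theorem~\ref{thm:paths} to the rest of that graph.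

\medskip\noindent\textbf{Notation.} We write $u\sim v$ if $u$ and $v$ are adjacent, $N(S)$ for the union of the neighborhoods of the vertices of $S$, and $[a,b]$ for the set of integers from $a$ to $b$. The vertices of a path other than its ends are \emph{inner}; the vertex of a one-vertex path is an end. On an oriented cycle $C$, $v^+$ and $v^-$ are the successor and predecessor of $v$, $A^\pm=\{v^\pm:v\in A\}$, $C[u,v]$ is the arc from $u$ forward to $v$, and $\overline C[v,u]$ is the same arc traversed from $v$ backward to $u$.

\section{Graphs with a hub and the extremal graphs}\label{sec:hub}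

A \emph{hub} of $G$ is a set $U\subseteq V(G)$ such that every vertex of $U$ is adjacent to every vertex of $V(G)\setminus U$.

\begin{lemma}\label{lem:hub}
Let $U$ be a hub of $G$ with $s=|U|\ge2$, and let $H=G-U$.
\begin{enumerate}
\item[(a)] If $P_1,\dots,P_s$ are disjoint paths of $H$, then $G$ has a cycle with vertex set $U\cup V(P_1)\cup\dots\cup V(P_s)$.
\item[(b)] If $G$ is 1-tough, then $\omega(H-S)\le|S|+s$ for all $S\subseteq V(H)$.
\end{enumerate}
\end{lemma}

\begin{proof}
With $U=\{u_1,\dots,u_s\}$, the cycle in (a) is $u_1P_1u_2P_2\cdots u_sP_su_1$. For (b), note that $H-S=G-(S\cup U)$; if this graph has at least two components, apply 1-toughness, and otherwise the inequality holds because $s\ge1$.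
\end{proof}

To build a 1-tough graph whose longest cycles miss many vertices, we therefore want a small graph $H$ for which $\pi(H)$ exceeds the largest value of $\omega(H-S)-|S|$ by as much as possible. An isolated vertex raises both quantities by one and gains nothing. Consider instead a clique on $2r+1$ vertices with a pendant vertex attached to each. Deleting $k$ vertices of the clique leaves at most $k+1$ components, so $\omega(H-S)-|S|\le1$. On the other hand, each pendant vertex is an end of the path that contains it, so at least $r+1$ paths are needed, and $r+1$ suffice (pair up $2r$ of the pendant edges through the clique). This graph gains $r$ with $4r+2$ vertices. For $r=1$ it is the \emph{net}, a triangle with three pendant edges. Adding $s-1$ isolated vertices gives a graph $H$ with $\pi(H)=s+r$ and $|V(H)|=s+4r+1$, so equality holds in the first bound of Theorem~\ref{thm:paths}. Adding a hub of size $s=d$ gives a graph of order $2d+4r+1$, which suggests \eqref{eq:reform}. Figure~\ref{fig:net} shows the case $d=5$, $r=1$.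

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) -- (0.6,1) -- (1.2,0);
\draw[line width=1.6pt] (-0.8,-0.5) -- (0,0) -- (1.2,0) -- (2,-0.5);
\draw[line width=1.6pt] (0.6,1) -- (0.6,1.9);
\fill (0,0) circle (2.4pt) node[above left] {$t_1$};
\fill (1.2,0) circle (2.4pt) node[above right] {$t_2$};
\fill (0.6,1) circle (2.4pt) node[right] {$t_3$};
\fill (-0.8,-0.5) circle (2.4pt) node[left] {$t_1'$};
\fill (2,-0.5) circle (2.4pt) node[right] {$t_2'$};
\fill (0.6,1.9) circle (2.4pt) node[right] {$t_3'$};
\fill (3.6,0.6) circle (2.4pt) node[below] {$w_1$};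
\fill (4.6,0.6) circle (2.4pt) node[below] {$w_2$};
\fill (5.6,0.6) circle (2.4pt) node[below] {$w_3$};
\draw[fill=white] (6.6,0.6) circle (2.4pt) node[below] {$w_4$};
\end{tikzpicture}
\caption{A net and four isolated vertices. Adding a clique $\{a_1,\dots,a_5\}$ joined to all ten vertices gives a 1-tough graph with $15$ vertices, minimum degree $5$ and circumference $14$. The two bold paths and the one-vertex paths $w_1,w_2,w_3$, linked through $a_1,\dots,a_5$, form a longest cycle; it misses $w_4$.}\label{fig:net}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, assuming Theorem~\ref{thm:main}]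
Let $G$ be 1-tough with $n$ vertices and minimum degree $d\ge n/3$. By \eqref{eq:reform}, either $G$ is hamiltonian or $1\le n-c(G)\le\lfloor(n-2d-1)/4\rfloor$. Hence $G$ is hamiltonian if $n-2d\le4$, and $c(G)\ge n-\lfloor(n-2d-1)/4\rfloor$ if $n-2d\ge5$.

\smallskip\noindent\emph{Graphs that attain the bound.} Let $d\ge n/3$ and $n-2d\ge5$; then $d\ge n-2d\ge5$. Put $r=\lfloor(n-2d-1)/4\rfloor\ge1$ and write $n=2d+4r+1+j$ with $0\le j\le3$. Take disjoint cliques $A$ and $T$ with $|A|=d$ and $|T|=2r+1+j$, and independent sets $T'$ and $W$ with $|T'|=2r+1$ and $|W|=d-1$. Join every vertex of $A$ to all other vertices, and add a matching that joins each vertex of $T'$ to its own partner in $T$. The resulting graph $G$ has $d+(2r+1+j)+(2r+1)+(d-1)=n$ vertices. All vertices outside $A$ have at least $d$ neighbors, those of $W$ exactly $d$, and the vertices of $A$ have degree $n-1$; so $\delta(G)=d$.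

Let $\omega(G-S)>1$. Then $A\subseteq S$; put $k=|S\cap T|$. If $k<|T|$, the components of $G-S$ are the one containing $T\setminus S$, at most $d-1$ vertices of $W$, and at most $k$ vertices of $T'$ whose partners were deleted; so $\omega(G-S)\le d+k\le|S|$. If $k=|T|$, then $\omega(G-S)\le|W|+|T'|=d+2r\le d+|T|\le|S|$. Thus $G$ is 1-tough.

Let a cycle contain $k$ vertices of the independent set $T'\cup W$ and $h\le 2r+1$ edges between $T'$ and $T$. The other $2k-h$ cycle edges at these $k$ vertices go to $A$, and at most $2d$ cycle edges meet $A$. If $h\le2r$, this gives $2k\le 2d+2r$. If $h=2r+1$, then since a cycle has an even number of edges leaving $T$, some cycle edge joins $T$ to $A$; so $2k-h\le2d-1$, and again $2k\le2d+2r$. The cycle therefore misses at least $(d+2r)-(d+r)=r$ vertices of $T'\cup W$. Hence $c(G)\le n-r$, and equality holds by the first paragraph.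

\smallskip\noindent\emph{Graphs with $\delta=(n-1)/3$.} For $m\ge2$ take three disjoint cliques of order $m$, choose a vertex $a_i$ in the $i$-th clique, make $a_1a_2a_3$ a triangle, and add a vertex $u$ adjacent to all others. Let $B_i$ be the $i$-th clique minus $a_i$. Then $n=3m+1$, and the minimum degree $m$ is attained on $B_1\cup B_2\cup B_3$. A set $S$ with $\omega(G-S)>1$ contains $u$. If it contains $k$ of the vertices $a_i$, then $|S|\ge k+1$, while $G-S$ has at most $k+1$ components for $k\le2$ (the cliques whose $a_i$ survives stay together) and at most three for $k=3$. So $G$ is 1-tough. In $G-u$, the vertex $a_i$ separates $B_i$ from everything else, so a path that meets $B_i$ and some $B_{i'}$ with $i'\neq i$ has an end in $B_i$. A path of $G-u$ thus meets at most two of the sets $B_i$ and has at most $2(m-1)+3=2m+1$ vertices, and this number is attained by a path through $B_1,a_1,a_3,a_2,B_2$. Hence $c(G)=2m+2$. For $m\ge2$ this is less than $n=3m+1$ and less than $\frac{3n+1}{4}+\frac m2=\frac{11m+4}{4}$.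
\end{proof}

In the last family the longest cycles miss a whole set $B_i$, so for $m\ge3$ they are not dominating: just below the degree threshold, Theorems~\ref{thm:BJ} and~\ref{thm:main} fail on the same graphs.

\section{Path partitions: proof of Theorem~\ref{thm:paths}}\label{sec:paths}

Let $H$, $s$ and $p=\pi(H)>s$ be as in Theorem~\ref{thm:paths}. A \emph{$p$-partition} is a path partition of $H$ into $p$ paths. A path is \emph{closed} if it has at least three vertices and its ends are adjacent in $H$.

\begin{lemma}\label{lem:ends}
In a $p$-partition, let $u$ and $v$ lie on distinct paths, and let each of them be an end of its path or a vertex of a closed path. Then $u\not\sim v$.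
\end{lemma}

\begin{proof}
The vertices of a closed path span a cycle, so each of them is an end of a path with the same vertex set. We may thus assume that $u$ and $v$ are ends. If $u\sim v$, the edge $uv$ merges their paths, giving a path partition into $p-1$ paths.
\end{proof}

\begin{example}\label{ex:small}
The first nontrivial case is $s=1$, $p=2$, where the theorem claims $|V(H)|\ge6$, the order of the net. Suppose $|V(H)|\le5$. The graph $H$ is connected, since $\omega(H)\le s=1$. Take a partition into two paths with $a\le b$ vertices; then $a\le2$, so all vertices of the shorter path are ends, and by Lemma~\ref{lem:ends} the longer path $u_1\dots u_b$ is not closed and is joined to the shorter one only at inner vertices. In particular $b\ge3$. If $b=3$, deleting $u_2$ leaves three components, namely $u_1$, $u_3$ and the shorter path, which violates $\omega(H-S)\le|S|+1$. The remaining case is $(a,b)=(1,4)$. The single vertex $v$ is adjacent to $u_2$, say, and the exchange to the paths $u_3u_4$ and $vu_2u_1$ leads back to the case $b=3$.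
\end{example}

The example contains both tools of the proof: delete the inner vertices at which short paths attach to longer ones, and use exchanges to choose a partition whose short paths are as harmless as possible. We first see how much harm short paths do. Give a path with $t$ vertices the weight $\mu(t)=\max\{0,3-t\}$, so $\mu(1)=2$, $\mu(2)=1$, and $\mu(t)=0$ for $t\ge3$. The weight $\mu(\mathcal Q)$ of a partition is the sum of the weights of its paths. Fix a $p$-partition $\mathcal P$ of minimum weight $\mu_0$, with $m_1$ one-vertex paths and $m_2$ two-vertex paths; thus $\mu_0=2m_1+m_2$.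

\begin{lemma}\label{lem:weight}
$|V(H)|\ge 4p-s-\mu_0$.
\end{lemma}

\begin{proof}
Let $k_1,\dots,k_h$ be the orders of those paths of $\mathcal P$ that have at least three vertices and are not closed, and let $S$ be the set of their inner vertices, so $|S|=\sum(k_i-2)$. By Lemma~\ref{lem:ends}, no edge of $H-S$ joins two different paths of $\mathcal P$. Each of the $h$ paths leaves its two nonadjacent ends, and every other path survives as one component. Hence $\omega(H-S)=p+h$, and the hypothesis gives $p+h\le\sum(k_i-2)+s$, that is, $\sum(k_i-3)\ge p-s$. Counting three vertices for each path, correcting by $-\mu_0$ for the short paths and by $\sum(k_i-3)$ for the $h$ paths above, we get $|V(H)|\ge3p-\mu_0+(p-s)$.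
\end{proof}

It remains to show $\mu_0\le 2s-1$, with a further saving of $2\delta(H)$ when $m_1\ge1$. For this we want a set $S$ whose deletion separates the short paths of $\mathcal P$ from each other at no net cost. The difficulty is that a short path can be attached to a long path, whose remnants after a deletion are attached to further long paths, and so on. The minimality of $\mu_0$ controls all these attachments, because each remnant can be made a short path of another $p$-partition of nearly minimum weight.

For $j\in\{1,2\}$, a vertex $y$ is \emph{$j$-exposed} in a $p$-partition $\mathcal Q$ if the path of $\mathcal Q$ containing $y$ has $\ell\le2$ vertices and $\mu(\mathcal Q)-\mu(\ell)=\mu_0-j$. In words, absorbing the path of $y$ into a long path would bring the weight to $j$ below the minimum. In $\mathcal P$ itself, the vertex of a one-vertex path is $2$-exposed and both vertices of a two-vertex path are $1$-exposed. The \emph{core} of a path $Q=u_1\dots u_k$ is the set of vertices $u_i$ with $i-1\in\{1,2\}$ and $k-i\in\{1,2\}$, and its \emph{rim} is the set of the other vertices. The core is $\{u_2\}$, $\{u_2,u_3\}$, $\{u_3\}$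 for $k=3,4,5$, and it is empty for all other $k$.

\begin{lemma}\label{lem:exch}
Let $y$ be $j$-exposed in a $p$-partition $\mathcal Q$ and adjacent to a vertex $u_i$ of another path $Q=u_1\dots u_k$ of $\mathcal Q$. Then $Q$ is not closed, $u_i$ lies in the core of $Q$, and $k=3$ if $j=2$. Moreover, each vertex of $Q$ other than $u_i$ is $j$-exposed in a $p$-partition that arises from $\mathcal Q$ by changing only $Q$ and the path of $y$.
\end{lemma}

\begin{proof}
Let $Q_y$ be the path of $y$, with $\ell\le2$ vertices, written so that it ends in $y$. As $y$ is an end, Lemma~\ref{lem:ends} shows that $Q$ is not closed and $2\le i\le k-1$; so $Q$ has weight $0$. Replace $Q_y$ and $Q$ by $u_1\dots u_{i-1}$ and $Q_yu_i\dots u_k$. The second path has at least three vertices, so the new $p$-partition $\mathcal Q'$ has weight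
\[
\mu(\mathcal Q')=\mu(\mathcal Q)-\mu(\ell)+\mu(i-1)=\mu_0-j+\mu(i-1).
\]
Since $\mu(\mathcal Q')\ge\mu_0$, we get $\mu(i-1)\ge j$: thus $i-1\in\{1,2\}$, and $i-1=1$ if $j=2$. The displayed equation also says that $u_1,\dots,u_{i-1}$ are $j$-exposed in $\mathcal Q'$. The replacement by $u_{i+1}\dots u_k$ and $Q_yu_i\dots u_1$ gives the same conclusions for $k-i$ and for $u_{i+1},\dots,u_k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:paths}]
We grow a rooted forest whose nodes are paths of $\mathcal P$, called \emph{reached} paths. The roots are the paths with one or two vertices. As long as a rim vertex of a reached path $Q'$ is adjacent to a vertex of an unreached path $Q$, we declare $Q$ reached and make it a child of $Q'$. For a reached path $Q$ let $j(Q)=2$ if the root of its tree has one vertex and $j(Q)=1$ if it has two. We claim that every reached path $Q$ has the following properties.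
\begin{enumerate}
\item[(i)] For every rim vertex $y$ of $Q$ there is a $p$-partition in which $y$ is $j(Q)$-exposed and which contains all paths of $\mathcal P$ other than $Q$ and its ancestors.
\item[(ii)] If $Q$ is not a root, then $Q$ is not closed and has $3$, $4$ or $5$ vertices, and it has $3$ vertices if $j(Q)=2$.
\end{enumerate}
We use induction along the construction. For a root, $\mathcal P$ itself serves in (i). Let $Q$ be reached from a rim vertex $y'$ of its parent $Q'$, and let $\mathcal Q'$ be the partition that (i) provides for $y'$. It contains all paths of $\mathcal P$ other than $Q'$ and its ancestors. The path $Q$ is among these, and none of them contains $y'$, because $y'\in V(Q')$. Lemma~\ref{lem:exch} gives (ii) and shows that the neighbor of $y'$ on $Q$ is in the core. Hence every rim vertex of $Q$ is $j(Q)$-exposed in a partition that differs from $\mathcal Q'$ only in $Q$ and in the path of $y'$, which proves (i).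

When the process stops, let $S$ be the union of the cores of the reached paths, let $m_3$ be the number of reached three-vertex paths, and let $\theta=1$ if some path is unreached and $\theta=0$ otherwise. No edge joins the rim of a reached path to an unreached path, since the process has stopped. No edge joins the rims of two distinct reached paths $Q$ and $Q'$ either. Indeed, one of them, say $Q'$, is not an ancestor of the other; for a rim vertex $y$ of $Q$, the partition in (i) contains $Q'$, and by Lemma~\ref{lem:exch} all neighbors of $y$ on $Q'$ are in the core of $Q'$. So we can count the components of $H-S$ path by path. A root gives one component and no deleted vertex. By (ii), the ends of a reached path with three or four vertices are nonadjacent, so it gives two components, against one or two deleted vertices respectively. A reached five-vertex path gives at least one component and one deleted vertex. The unreached paths together give at least $\theta$ components. Therefore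
\begin{equation}\label{eq:forest}
s\ \ge\ \omega(H-S)-|S|\ \ge\ m_1+m_2+m_3+\theta .
\end{equation}
Combining Lemma~\ref{lem:weight}, $\mu_0=2(m_1+m_2)-m_2$ and \eqref{eq:forest}, we obtain
\[
|V(H)|\ \ge\ 4p-s-2(s-m_3-\theta)+m_2\ =\ 4p-3s+2m_3+(2\theta+m_2).
\]
If $\theta=m_2=0$, then all paths are reached from one-vertex roots, so $p=m_1+m_3$ by (ii), and \eqref{eq:forest} gives $p\le s$. This is where the hypothesis $p>s$ enters: it forces $2\theta+m_2\ge1$, so $|V(H)|\ge4p-3s+1+2m_3$.

Finally, suppose that $\mathcal P$ contains a one-vertex path $v$. By Lemma~\ref{lem:exch} with $j=2$ and $\mathcal Q=\mathcal P$, every neighbor of $v$ is the middle vertex of a three-vertex path of $\mathcal P$. These paths are distinct, and they are reached because $v$ is a rim vertex of a root. Hence $m_3\ge\deg_H(v)\ge\delta(H)$.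
\end{proof}

Both side conditions are needed. The graph $K_1$ with $s=p=1$ has fewer than $4p-3s+1=2$ vertices. The net with $s=1$, $p=2$ has $\delta=1$ and $6<4p-3s+1+2\delta=8$ vertices; it has a partition into two paths without a one-vertex path.

\section{An edge-maximal counterexample and its long paths}\label{sec:max}

Suppose that Theorem~\ref{thm:main} fails for a graph $G_0$ with $n$ vertices and minimum degree $d\ge n/3$. A 1-tough graph is connected (take $S=\emptyset$), and for $n\ge3$ it has no vertex of degree one (delete its neighbor); hence $d\ge2$. Among all 1-tough graphs on $V=V(G_0)$ with minimum degree at least $d$ and circumference less than $\min\{n,\frac{3n+1}{4}+\frac d2\}$, let $G$ be one with the largest number of edges. Put $c=c(G)$ and $r=n-c$. As in \eqref{eq:reform},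
\begin{equation}\label{eq:counter}
r\ge1,\qquad n\le 2d+4r,\qquad n\le 3d .
\end{equation}
This graph $G$ is fixed for the rest of the paper. Adding edges preserves 1-toughness and the degree condition, so Theorem~\ref{thm:BJ} applies to $G$ and to $G$ with any edge added.

To construct a hub we need a way to prove that two given vertices are adjacent. Edge-maximality provides one: if $a\not\sim z$, then adding $az$ increases the circumference, so $a$ and $z$ are the ends of a path with more than $c$ vertices, and two crossing edges from $a$ and $z$ would close it into a cycle that is too long. To count with this restriction, we need all neighbors of $a$ and $z$ to lie on the path. The proof of this, and one argument in the next section, rest on the following lemma on integers. Each element of a set $A$ other than $1$ blocks the two positions before it for a second set $B$, so $d$ elements in each set need $2(d-1)+d=3d-2$ positions; the condition $n\le3d$ leaves exactly that many.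

\begin{lemma}\label{lem:index}
Let $d\ge2$ and $N\le3d-2$ be integers, and let $A,B\subseteq[1,N]$ with $|A|,|B|\ge d$. Suppose that $1\in A$, that $A$ contains no two consecutive integers, and that $j-i\notin\{1,2,3\}$ for all $j\in A$ and $i\in B$. Then $N=3d-2$, $A=\{1,3,5,\dots,2d-1\}$ and $B=[2d-1,3d-2]$.
\end{lemma}

\begin{proof}
Let $D$ be the union of the pairs $\{j-2,j-1\}$ over $j\in A\setminus\{1\}$. All such $j$ are at least $3$ and differ by at least $2$, so the pairs are disjoint subsets of $[1,N]$. Since $B\cap D=\emptyset$,
\[
d\le|B|\le N-2(|A|-1)\le(3d-2)-2(d-1)=d .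
\]
Hence $N=3d-2$, $|A|=d$ and $B=[1,N]\setminus D$. Let $j\in A$ with $j\ge4$. Then $j-3\notin B$, so $j-3\in D$, which means that $j-1$ or $j-2$ lies in $A\setminus\{1\}$; as $j-1\notin A$, we get $j-2\in A\setminus\{1\}$. Descending in steps of two from any element of $A\setminus\{1\}$, we stay in $A\setminus\{1\}$ until we reach an element that is at most $3$, which must be $3$. So $A=\{1,3,\dots,2d-1\}$ and $D=[1,2d-2]$.
\end{proof}

\begin{proposition}\label{prop:path}
Let $a$ and $z$ be distinct nonadjacent vertices of $G$, and let $P=w_1\dots w_t$ with $w_1=a$, $w_t=z$ be a longest $a$--$z$ path. Then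
\begin{enumerate}
\item[(a)] $t\ge c+1$, and $V\setminus V(P)$ is independent;
\item[(b)] there is no $i$ with $z\sim w_i$ and $a\sim w_{i+1}$;
\item[(c)] $N(a)\cup N(z)\subseteq V(P)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The graph $G+az$ is 1-tough with minimum degree at least $d$, so by the choice of $G$ its circumference is at least $\min\{n,\frac{3n+1}4+\frac d2\}>c$. Every cycle of $G+az$ longer than $c$ uses the edge $az$ and so consists of $az$ and an $a$--$z$ path of $G$. Hence $P+az$ is a longest cycle of $G+az$, and (a) follows with Theorem~\ref{thm:BJ}.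

(b) Otherwise $w_1\dots w_iw_tw_{t-1}\dots w_{i+1}w_1$ is a cycle of $G$ of length $t>c$.

(c) By reversing $P$ if necessary, we may suppose that $a$ has a neighbor $v\notin V(P)$. By (a), $N(v)\subseteq V(P)$. Let $A=\{j:v\sim w_j\}$; then $|A|\ge d$ and $1\in A$. The set $A$ contains no two consecutive integers, since otherwise $v$ could be inserted into $P$, and $t\notin A$, since otherwise $P$ and $v$ form a cycle of length $t+1$.

\smallskip\noindent\emph{Step 1: $N(z)\subseteq V(P)$.} Suppose $z\sim v'\notin V(P)$. Then $v'\ne v$, so $t\le n-2\le3d-2$. Let $B=\{i:v'\sim w_i\}$; as for $A$, we have $|B|\ge d$, and $B$ contains no two consecutive integers. If $j\in A$, $i\in B$ and $j-i\in\{1,2,3\}$, the cycle $vw_j\dots w_tv'w_i\dots w_1v$ has length $t+3-(j-i)\ge t>c$, which is impossible. Lemma~\ref{lem:index} with $N=t$ shows that $B$ is an interval of $d\ge2$ integers, a contradiction.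

\smallskip\noindent\emph{Step 2: the structure of $N(v)$ and $N(z)$.} Let $B=\{i:z\sim w_i\}$. By Step 1, $|B|\ge d$, and $A,B\subseteq[1,t-1]$ with $t-1\le n-2\le3d-2$. If $j\in A$, $i\in B$ and $j-i\in\{1,2,3\}$, the cycle $vw_j\dots w_tw_i\dots w_1v$ has length $t+2-(j-i)$. For $j-i\le2$ this exceeds $c$. For $j-i=3$ it is $t-1\ge c$, so it would be a longest cycle of $G$, but it misses the adjacent vertices $w_{i+1},w_{i+2}$, against Theorem~\ref{thm:BJ}. Lemma~\ref{lem:index} with $N=t-1$ gives $t=3d-1$, hence $n=3d$ and $V=V(P)\cup\{v\}$, and
\[
N(v)=\{w_1,w_3,\dots,w_{2d-1}\},\qquad N(z)=\{w_{2d-1},w_{2d},\dots,w_{t-1}\}.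
\]

\smallskip\noindent\emph{Step 3: toughness gives one more edge.} If none of $w_2,w_4,\dots,w_{2d-2}$ had a neighbor outside $N(v)$, then $G-N(v)$ would have these $d-1$ vertices and $v$ as isolated vertices and a further component containing $w_{2d}$ (note $2d\le t$). This is more than $|N(v)|=d$ components. So some $w_{2i}$ with $1\le i\le d-1$ has a neighbor outside $N(v)$. This neighbor is neither $v$ nor $z$, so it is $w_j$ with $2d\le j\le t-1$ or $w_{2k}$ with $1\le k\le d-1$, $k\neq i$. In the first case $z\sim w_{j-1}$, and
\[
w_{2i}w_{2i-1}\dots w_1\,v\,w_{2i+1}\dots w_{j-1}\,w_tw_{t-1}\dots w_j\,w_{2i}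
\]
is a Hamilton cycle, contradicting $r\ge1$. In the second case we may assume $i<k$ by exchanging the names, and
\[
w_1\dots w_{2i}\,w_{2k}w_{2k-1}\dots w_{2i+1}\,v\,w_{2k+1}\dots w_t
\]
is an $a$--$z$ path with $t+1$ vertices, contradicting the choice of $P$.
\end{proof}

\section{Hopping along a longest cycle}\label{sec:hop}

Fix a longest cycle $C$ of $G$ with an orientation, put $R=V\setminus V(C)$, and fix $v_0\in R$. By Theorem~\ref{thm:BJ}, $R$ is an independent set of $r$ vertices, so $N(v)\subseteq V(C)$ for all $v\in R$.

In Figure~\ref{fig:net} the hub is the neighborhood of the missed vertex. In general $N(v_0)$ is only a first approximation, because $v_0$ plays no distinguished role. If both $C$-neighbors of a vertex $y$ are adjacent to $v_0$, then replacing $y$ by $v_0$ gives another longest cycle, which misses $y$; so the neighbors of $y$ should be treated like those of $v_0$. We close $N(v_0)$ under this step. Put $X_0=Y_0=\emptyset$ and, for $i\ge1$,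
\[
X_i=N(Y_{i-1}\cup\{v_0\}),\qquad Y_i=\{y\in V(C): y^-\in X_i\text{ and }y^+\in X_i\},
\]
and let $X=\bigcup_iX_i$, $Y=\bigcup_iY_i$. By induction, $X_i\subseteq X_{i+1}$ and $Y_i\subseteq Y_{i+1}$; hence $X=N(Y\cup\{v_0\})$, and $Y$ is the set of vertices of $C$ with both $C$-neighbors in $X$. None of these sets depends on the orientation. The \emph{rank} of $x\in X$ is $\rho(x)=\min\{i:x\in X_i\}$, and the \emph{level} of $y\in Y$ is $\lambda(y)=\min\{i:y\in Y_i\}$. A vertex has rank $1$ exactly if it is adjacent to $v_0$, and a vertex of rank $k\ge2$ has a neighbor of level $k-1$ (it has a neighbor in $Y_{k-1}$ and none in $Y_{k-2}$).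

No two neighbors of $v_0$ are consecutive on $C$, for otherwise $v_0$ could be inserted. The aim of this section is to extend this property and its relatives from $N(v_0)$ to $X$. One hop shows the mechanism. Let $x\sim v_0$ and $x^+\sim y$ with $y\in Y_1\setminus\{x,x^+\}$. The path $\overline C[y^-,x^+]\,C[y,x]$ covers $V(C)$, and both of its ends $y^-$ and $x$ are adjacent to $v_0$, so $G$ has a cycle of length $c+1$. We have rotated the path $C[x^+,x]$ to replace an end of rank at most $2$ by an end of rank $1$. To iterate this, the vertices of $Y$ that are needed later must still have path-neighbors of low rank; the next definitions record this.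

Let $P$ be a path with $V(P)\subseteq V(C)$. A vertex $y\in Y$ is \emph{$P$-normal} if it is an inner vertex of $P$ and both of its neighbors on $P$ lie in $X_{\lambda(y)}$. In particular, $y$ is $P$-normal if $P$ contains both edges of $C$ at $y$. For $k\ge1$, the path $P$ is \emph{$k$-good} if it has at least two vertices, both ends lie in $X_k$, and all vertices of $Y_{k-1}$ are $P$-normal.

\begin{lemma}[Rotation]\label{lem:rot}
Let $b\in X$ be an end of $P$ of rank $k\ge2$, let $y\sim b$ be a $P$-normal vertex of level $k-1$, and let $b'$ be the neighbor of $y$ on $P$ on the side of $b$. Then $P'=P-yb'+yb$ is a path on $V(P)$ whose ends are $b'\in X_{k-1}$ and the other end of $P$. Every $P$-normal vertex other than $y$ and $b'$ is $P'$-normal.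
\end{lemma}

\begin{proof}
Since $y$ is normal, $b'\in X_{k-1}$, so $b'\ne b$ and $P'$ is a path as described. Only $y$, $b$ and $b'$ change their path-neighbors, and $b$ is not $P$-normal because it is an end.
\end{proof}

\begin{lemma}[Descent]\label{lem:descent}
Let $k\ge1$ and $X_{k-1}\cap Y_{k-1}=\emptyset$. If $P$ is a $k$-good path, then $G$ has a cycle with vertex set $V(P)\cup\{v_0\}$.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=1$ both ends of $P$ are adjacent to $v_0$. Let $k\ge2$. Since $X_{k-2}\cap Y_{k-2}=\emptyset$, it suffices to find a $(k-1)$-good path on $V(P)$. As $X_{k-1}\cap Y_{k-1}=\emptyset$, a rotation at an end of rank $k$, using a vertex $y$ of level $k-1$, preserves the normality of every normal vertex of $Y_{k-1}\setminus\{y\}$; and $y\notin Y_{k-2}$.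

If no end of $P$ has rank $k$, then $P$ is $(k-1)$-good. If exactly one end has rank $k$, rotate at that end. Now let both ends $b_1,b_2$ have rank $k$, and choose $y_i\sim b_i$ of level $k-1$. If $y_1\ne y_2$, rotate at $b_2$ using $y_2$; then $b_1$ is still an end and $y_1$ is still normal, so we can rotate at $b_1$ using $y_1$. If $y_1=y_2=y$, write $P=b_1\dots a\,y\,a'\dots b_2$. Then $a,a'\in X_{k-1}$, so $a\ne b_1$ and $a'\ne b_2$, and we take the path $a\dots b_1\,y\,b_2\dots a'$ obtained by reversing both parts. Only $a,a',b_1,b_2,y$ change their path-neighbors, and none of them is in $Y_{k-2}$: the vertices $a,a'$ lie in $X_{k-1}$, the vertices $b_1,b_2$ are ends of $P$ and hence not $P$-normal, and $y$ has level $k-1$. In each case both new ends lie in $X_{k-1}$ and all vertices of $Y_{k-2}$ are normal.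
\end{proof}

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(a)] $X\subseteq V(C)$.
\item[(b)] No two vertices of $X$ are consecutive on $C$.
\item[(c)] $X\cap Y=\emptyset$.
\item[(d)] There is no path $P$ with $V(P)=V(C)$, both ends in $X$, and all vertices of $Y$ $P$-normal.
\end{enumerate}
\end{lemma}

\begin{proof}
The Descent Lemma needs (c) one level lower, so we prove by induction on $k\ge0$ that (a), (b), (c) hold with $X_k,Y_k$ in place of $X,Y$. The case $k=0$ is trivial. For each $k$, (c) follows from (b), because $y\in Y_k$ implies $y^+\in X_k$. Let $k\ge1$; by induction $X_{k-1}\cap Y_{k-1}=\emptyset$.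

\smallskip\noindent\emph{Statement (a) for $X_k$.} Suppose $v\in X_k\setminus V(C)$. As $N(v_0)\subseteq V(C)$, we have $v\sim y$ for some $y\in Y_{k-1}$; let $j=\lambda(y)\in[1,k-1]$. If $v=v_0$, then $y\in X_1\cap Y_{k-1}\subseteq X_{k-1}\cap Y_{k-1}$, which is empty. So $v\ne v_0$. The path $C-y$ has ends $y^+,y^-\in X_j$. A vertex $y'\in Y_{j-1}$ differs from $y$ by its level and from $y^\pm$ because $y^\pm\in X_{k-1}$; so $C-y$ contains both edges of $C$ at $y'$. Thus $C-y$ is $j$-good, and Lemma~\ref{lem:descent} gives a cycle of length $c$ with vertex set $(V(C)\setminus\{y\})\cup\{v_0\}$. It misses the adjacent vertices $y$ and $v$, contradicting Theorem~\ref{thm:BJ}.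

\smallskip\noindent\emph{Statement (b) for $X_k$.} Suppose $x,x^+\in X_k$. If neither of them is in $Y_{k-1}$, then the path $C[x^+,x]$ contains both edges of $C$ at each vertex of $Y_{k-1}$; it is $k$-good, and Lemma~\ref{lem:descent} gives a cycle of length $c+1$. So there is a vertex $y\in X_k\cap Y_{k-1}$, and $k\ge2$. Since $y\notin X_{k-1}$, it is not adjacent to $v_0$, so $y\sim y'$ for some $y'\in Y_{k-1}$. If one of $y,y'$ were in $Y_{k-2}$, the other would lie in $N(Y_{k-2})\subseteq X_{k-1}$ and in $Y_{k-1}$. So both have level $k-1$. The vertices $y^+$ and $y'^+$ are in $X_{k-1}$, hence different from $y$ and $y'$. The path $C[y^+,y']\,\overline C[y,y'^+]$ covers $V(C)$, has its ends in $X_{k-1}$, and contains all edges of $C$ except $yy^+$ and $y'y'^+$. No vertex of $Y_{k-2}$ is among $y,y',y^+,y'^+$, so the path is $(k-1)$-good, and again there is a cycle of length $c+1$.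

\smallskip This proves (a)--(c). A path as in (d) is $k$-good for all large $k$, and Lemma~\ref{lem:descent} turns it into a cycle of length $c+1$.
\end{proof}

The next lemma produces a large independent set to which toughness can be applied.

\begin{lemma}\label{lem:Xplus}
The sets $X^+\cup R$ and $X^-\cup R$ are independent.
\end{lemma}

\begin{proof}
Reversing the orientation interchanges the two sets, so we treat $X^+\cup R$. Recall that $R$ is independent, and note that $X^+\cap X=\emptyset$ by Lemma~\ref{lem:X}(b).

Suppose $f=x^+\sim f'=x'^+$ with $x,x'\in X$. Neither $f$ nor $f'$ is in $Y$, since otherwise the other one would be in $N(Y)\subseteq X$. The path $\overline C[x',f]\,C[f',x]$ covers $V(C)$, has ends $x',x\in X$, and contains all edges of $C$ except $xf$ and $x'f'$, whose ends are not in $Y$. This contradicts Lemma~\ref{lem:X}(d).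

Now suppose $v'\sim f=x^+$ with $v'\in R$ and $x\in X$. Then $f\notin Y$, because $N(Y)\subseteq X\subseteq V(C)$, and $v'\ne v_0$, because $f\notin X$; so $c\le n-2\le3d-2$. All vertices of $Y$ are normal on the path $C[f,x]$. Keep the end $f$ fixed and apply Lemma~\ref{lem:rot} repeatedly at the other end until it has rank $1$. This is possible: each rotation lowers the rank of the end, so the levels of the vertices used are strictly decreasing, and by $X\cap Y=\emptyset$ every vertex of $Y$ not yet used is still normal. The edges that are removed or added join $Y$ to $X$. Since $f\notin X\cup Y$, the edge $ff^+$ survives. We obtain a path $w_1\dots w_c$ on $V(C)$ with $w_1\sim v_0$, $w_{c-1}=f^+$, $w_c=f$, each of whose edges is an edge of $C$ or joins $Y$ to $X$.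

Let $A=\{j:v_0\sim w_j\}$ and $B=\{i:v'\sim w_i\}$, subsets of $[1,c]$ of size at least $d$. We have $1\in A$. If $j,j+1\in A$, then $w_j,w_{j+1}\in X$, which contradicts Lemma~\ref{lem:X}(b) if $w_jw_{j+1}$ is an edge of $C$ and Lemma~\ref{lem:X}(c) otherwise. If $j\in A$, $i\in B$ and $j-i\in\{1,2,3\}$, the cycle $v_0w_j\dots w_cv'w_i\dots w_1v_0$ has length $c+3-(j-i)$. This exceeds $c$ for $j-i\le2$, and for $j-i=3$ the cycle is longest and misses the adjacent vertices $w_{i+1},w_{i+2}$. By Lemma~\ref{lem:index} with $N=c$, the set $B$ is the interval $[2d-1,c]$ with $d\ge2$ elements. So $v'$ is adjacent to $f$ and $f^+$ and can be inserted into $C$, a contradiction.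
\end{proof}

\section{Counting along the cycle}\label{sec:count}

Write $|X|=d+e$; here $e\ge0$ because $N(v_0)\subseteq X$. Let
\[
I=\{v\in V\setminus X:N(v)\subseteq X\},\qquad M=V\setminus(X\cup I),\qquad r_0=|I\cap R| .
\]
The set $I$ is independent, and each of its vertices is adjacent to all but at most $e$ vertices of $X$. It contains $v_0$, so $r_0\ge1$. Moreover $I\cap V(C)=Y$: vertices of $Y$ lie outside $X$ and have all neighbors in $X$, and a vertex of $I\cap V(C)$ has both $C$-neighbors in $X$. We shall see that $e$ is small and $I$ is large, which makes the bipartite graph between $X$ and $I$ nearly complete.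

By Lemma~\ref{lem:X}(b), $C-X$ consists of $|X|$ nonempty paths, the \emph{gaps}. The one-vertex gaps are the vertices of $Y$. Let $Q_1,\dots,Q_q$ be the other gaps, the \emph{long} ones, so $q=|X|-|Y|$. Let $f_i$ and $l_i$ be the first and last vertex of $Q_i$, let $\alpha_i=f_i^-$ and $\beta_i=l_i^+$, both in $X$, and let $F=\{f_1,\dots,f_q\}$ and $L=\{l_1,\dots,l_q\}$. Then $X^+=Y\cup F$ and $X^-=Y\cup L$. Put
\[
\Lambda=\sum_{i=1}^q\bigl(|V(Q_i)|-1\bigr),\qquad \kappa=|X|-|I|=q-r_0 .
\]
Thus $\Lambda$ is the number of vertices of long gaps that are not first in their gap, and $\Lambda-q\ge0$ is the number of inner vertices of long gaps. Every vertex of $C$ lies in $X$, lies in $X^+$, or is counted by $\Lambda$, so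
\begin{equation}\label{eq:n}
n=2d+2e+\Lambda+r .
\end{equation}

\begin{lemma}\label{lem:ineq}
The following inequalities hold:
\begin{gather}
\Lambda\ge r\ge e,\label{eq:er}\\
d\ge\Lambda+r+2e,\label{eq:d}\\
|Y|\ge r+3e,\qquad |I|\ge r+r_0+3e,\label{eq:I}\\
d-\kappa-(\Lambda-q)\ge r+r_0+2e.\label{eq:slack}
\end{gather}
\end{lemma}

\begin{proof}
Delete $X$ and the $\Lambda$ vertices that are not first in their long gap. What remains is $X^+\cup R$, an independent set of $|X|+r\ge2$ vertices by Lemma~\ref{lem:Xplus}. Toughness gives $|X|+\Lambda\ge|X|+r$, so $\Lambda\ge r$. By \eqref{eq:n} and $n\le2d+4r$ we have $\Lambda+2e\le3r$, so $2e\le 2r$. Inequality \eqref{eq:d} is \eqref{eq:n} combined with $n\le3d$. It gives $|Y|=d+e-q\ge(\Lambda-q)+r+3e$, and $|I|=|Y|+r_0$. Finally $d-\kappa-(\Lambda-q)=d-\Lambda+r_0$, and \eqref{eq:slack} follows from \eqref{eq:d}.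
\end{proof}

The inequality $e\le r$ is the only consequence of $n\le 2d+4r$ that is used before the final contradiction.

\begin{example}\label{ex:run}
The definitions of the last two sections make sense for the graph of Figure~\ref{fig:net}, with $C=a_1w_1a_2w_2a_3w_3a_4t_1't_1t_2t_2'a_5t_3t_3'a_1$ and $v_0=w_4$. There $X_1=\{a_1,\dots,a_5\}$, $Y_1=\{w_1,w_2,w_3\}$ and $X_2=X_1$. So $e=0$, $I=\{w_1,\dots,w_4\}$, $r=r_0=1$, $q=2$, $\Lambda=3+1=4$ and $\kappa=1$. Equality holds in \eqref{eq:d}, and $\Lambda+2e\le3r$ fails by one, as does $n\le2d+4r$.
\end{example}

\section{Finding the hub}\label{sec:find}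

Let
\[
U=\{a\in X:I\subseteq N(a)\},\qquad E=X\setminus U,\qquad K=\{v\in V\setminus U:U\subseteq N(v)\}.
\]
The set $U$ is the candidate for the hub, $E$ is the exceptional part of $X$, and $K$ collects the vertices already known to be joined to all of $U$. By definition $I\subseteq K$, and $K\subseteq N(a)$ for every $a\in U$. Since $V\setminus U=I\cup M\cup E$, we have to show $M\cup E\subseteq K$. Write $\deg_I(v)=|N(v)\cap I|$. Whenever Proposition~\ref{prop:path} is applied to a pair $a,z$, predecessors and successors refer to the path $P$ directed from $a$ to $z$. Part (b) then says that the predecessor of a neighbor of $a$ is not adjacent to $z$, and that the successor of a neighbor of $z$ is not adjacent to $a$.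

We first show that $E$ is small. Edge-maximality creates a dichotomy: a vertex of $X$ sees all of $I$ or very little of it.

\begin{lemma}\label{lem:E}
Every $a\in E$ has $\deg_I(a)\le e$. Moreover $|E|\le\frac43e$, so that
\begin{equation}\label{eq:E}
2|E|\le 3e\qquad\text{and}\qquad 2|E|<r+2e ,
\end{equation}
and $|U|\ge2$.
\end{lemma}

\begin{proof}
Let $a\in E$, choose $z\in I$ with $z\not\sim a$, and take $P$ as in Proposition~\ref{prop:path}. All vertices of $N(a)\cap I$ lie on $P$. Their predecessors are $\deg_I(a)$ distinct vertices, which lie in $N(I)\subseteq X$ and are not adjacent to $z$. As $z$ has at most $e$ non-neighbors in $X$, we get $\deg_I(a)\le e$.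

Let $g=d-|U|=|E|-e$; we claim $g\le e/3$. This holds if $g\le0$, so let $g\ge1$. Each vertex of $I$ has at least $d-|U|=g$ neighbors in $E$. Counting the edges between $I$ and $E$ in two ways and using \eqref{eq:I}, we find $g(r+r_0+3e)\le g|I|\le e|E|=e(e+g)$, that is, $g(r+r_0+2e)\le e^2$. Since $r\ge e$, this gives $3eg\le e^2$; since $g,r\ge1$, it gives $e\ge1$. So $g\le e/3$.

Hence $|E|=e+g\le\frac43e$, and $2|E|\le\frac83e$. This is at most $3e$, and it is less than $r+2e$ because $r\ge\max\{1,e\}>\frac23e$. Finally $|U|=d-g\ge d-e/3\ge\Lambda+r\ge2$ by \eqref{eq:d} and \eqref{eq:er}.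
\end{proof}

A vertex outside $U\cup K$ has a non-neighbor $a\in U$, and the long path from $a$ contains all of $I$. The path-neighbors of the vertices of $I$ occupy all but $\kappa$ vertices of $X$, which yields two counts.

\begin{lemma}\label{lem:two}
Let $z\in V\setminus(U\cup K)$.
\begin{enumerate}
\item[(a)] $|N(z)\cap X|\le\kappa$.
\item[(b)] There is a set $T\subseteq V\setminus K$ with $|T|\ge d$ and $|T\cap X|\le\kappa-1+\deg_I(z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Choose $a\in U$ with $a\not\sim z$ and take $P$ as in Proposition~\ref{prop:path}. Then $I\subseteq N(a)\subseteq V(P)$, and $a,z\notin I$, so all vertices of $I$ are inner vertices of $P$. Their predecessors are $|I|$ distinct vertices of $X$ not adjacent to $z$, which proves (a). For (b), let $T$ be the set of successors of the neighbors of $z$; it has $\deg(z)\ge d$ elements because $N(z)\subseteq V(P)$. No vertex of $T$ is adjacent to $a$, so $T\cap K=\emptyset$. At most $\deg_I(z)$ vertices of $T$ have their predecessor in $I$. Every other vertex of $T\cap X$ lies in $X\setminus\{a\}$ and is not one of the $|I|$ successors of vertices of $I$, which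 also lie in $X\setminus\{a\}$; so there are at most $|X|-1-|I|=\kappa-1$ of them.
\end{proof}

To use (b), we need to know beforehand that most of $M$ lies in $K$. Part (a) gives this for $R$ at once, and for the ends of the long gaps after a closer look at the chords between $F$ and $L$.

\begin{lemma}\label{lem:R}
$R\subseteq K$, and every $f\in F\setminus K$ has at least $r+r_0+2e$ neighbors in $L$.
\end{lemma}

\begin{proof}
Let $v\in R\setminus K$. By Lemma~\ref{lem:Xplus}, $v$ has no neighbor in $X^+\cup X^-\cup R=Y\cup F\cup L\cup R$, so its neighbors outside $X$ are among the $\Lambda-q$ inner vertices of long gaps. With Lemma~\ref{lem:two}(a) we get $d\le\kappa+(\Lambda-q)$, contradicting \eqref{eq:slack}. Let $f\in F\setminus K$. By Lemma~\ref{lem:Xplus}, $f$ has no neighbor in $Y\cup F\cup R$, so each neighbor of $f$ lies in $X$, is an inner vertex of a long gap, or lies in $L$. The number of neighbors in $L$ is at least $d-\kappa-(\Lambda-q)$, and we apply \eqref{eq:slack}.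
\end{proof}

A chord $f_il_j$ closes the arc $C[f_i,l_j]$ into a cycle, which can be opened at any vertex $u\in U$ and linked through $v_0$ to the rest of $C$.

\begin{lemma}\label{lem:chord}
Let $f_i\sim l_j$ with $i\ne j$ and $\alpha_i,\beta_j\in U$, and let $u\in U$ lie on $C[f_i,l_j]$. Then $u^+,u^-\notin K$; in particular $u^+,u^-\notin Y$.
\end{lemma}

\begin{proof}
Since $u\in X$, it differs from $f_i$ and $l_j$, so $u^+$ and $u^-$ lie on $C[f_i,l_j]$. The remaining vertices of $C$ form the arc $C[\beta_j,\alpha_i]$. The vertex $v_0\in I$ is adjacent to $u$ and $\alpha_i$, so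
\[
C[u^+,l_j]\;C[f_i,u]\;v_0\;\overline C[\alpha_i,\beta_j]
\qquad\text{and}\qquad
\overline C[u^-,f_i]\;\overline C[l_j,u]\;v_0\;\overline C[\alpha_i,\beta_j]
\]
are paths with vertex set $V(C)\cup\{v_0\}$, from $u^+$ and from $u^-$ to $\beta_j$. As there is no cycle of length $c+1$, neither $u^+$ nor $u^-$ is adjacent to $\beta_j\in U$. Finally $Y\subseteq I\subseteq K$.
\end{proof}

\begin{lemma}\label{lem:FL}
If $\alpha_i\in U$, then $f_i\in K$. If $\beta_i\in U$, then $l_i\in K$.
\end{lemma}

\begin{proof}
The sets $X,Y,I,U,K$ do not depend on the orientation of $C$, and reversing it interchanges the two statements; we prove the first. The idea is to cut $C$ at a vertex that no chord as in Lemma~\ref{lem:chord} can pass over, so that the chords from $f_i$ point forward in a linear order, and to take the last bad index.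

Some vertex $u_0\in U$ has a $C$-neighbor in $Y$. Otherwise the $2|Y|$ edges of $C$ at $Y$ all end in $E$, so $|Y|\le|E|$, whereas $|Y|\ge r+3e>|E|$ by \eqref{eq:I} and \eqref{eq:E}. Number the long gaps in the order in which they are met along $C$ starting from $u_0$. Suppose the statement fails, and let $i$ be the largest index with $\alpha_i\in U$ and $f_i\notin K$. Let $f_i\sim l_j$ with $j\ne i$ and $\beta_j\in U$. If $j<i$, then $u_0$ lies on $C[f_i,l_j]$, and Lemma~\ref{lem:chord} contradicts the choice of $u_0$. So $j>i$, and $\alpha_j$ lies on $C[f_i,l_j]$. If $\alpha_j\in U$, then $f_j=\alpha_j^+\notin K$ by Lemma~\ref{lem:chord}, contradicting the choice of $i$. So $\alpha_j\in E$.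

Thus every neighbor $l_j$ of $f_i$ has $j=i$, or $\beta_j\in E$, or $\alpha_j\in E$. The vertices $\alpha_1,\dots,\alpha_q$ are distinct, and so are $\beta_1,\dots,\beta_q$. Hence $f_i$ has at most $1+2|E|<r+r_0+2e$ neighbors in $L$ by \eqref{eq:E}, contradicting Lemma~\ref{lem:R}.
\end{proof}

\begin{proposition}\label{prop:hub}
The set $U$ is a hub of $G$.
\end{proposition}

\begin{proof}
Suppose first that $z\in M\setminus K$. As $z\notin X$, we have $\deg_I(z)=0$. The set $T$ of Lemma~\ref{lem:two}(b) avoids $K\supseteq I$, so it lies in $X\cup(M\setminus K)$, and $|M\setminus K|\ge d-\kappa+1$. On the other hand, $M$ is contained in the union of $R$ and the long gaps. By Lemmas~\ref{lem:R} and~\ref{lem:FL}, a vertex of $M\setminus K$ is an inner vertex of a long gap, or an $f_i$ with $\alpha_i\in E$, or an $l_i$ with $\beta_i\in E$. So $|M\setminus K|\le(\Lambda-q)+2|E|$. With \eqref{eq:slack} this gives $2|E|\ge r+r_0+2e+1$, contradicting \eqref{eq:E}. Hence $M\subseteq K$.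

Now suppose that $z\in E\setminus K$. Since $I\cup M\subseteq K$, the set $T$ of Lemma~\ref{lem:two}(b) lies in $X$, and Lemma~\ref{lem:E} gives $d\le|T|\le\kappa-1+e$. But $d-\kappa\ge r+r_0+2e$ by \eqref{eq:slack}. Hence $E\subseteq K$, and $K=V\setminus U$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Let $s=|U|\ge2$, $H=G-U$ and $p=\pi(H)$. By Proposition~\ref{prop:hub} and Lemma~\ref{lem:hub}(b), $\omega(H-S)\le|S|+s$ for all $S\subseteq V(H)$. To apply Theorem~\ref{thm:paths} at full strength we need $p=s+r$ and a one-vertex path in every partition.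

Since $U\subseteq X$, Lemma~\ref{lem:X}(b) shows that $C-U$ consists of $s$ nonempty paths. Hence $|V(H)|\ge s$, and together with the vertices of $R$ these paths show $p\le s+r$. If $p\le s$, we split paths until there are exactly $s$ of them, and Lemma~\ref{lem:hub}(a) gives a Hamilton cycle, contradicting $r\ge1$. So $p=s+r'$ with $1\le r'\le r$.

A priori the $r'$ surplus paths of a partition could be long, so that $r'$ would be smaller than the number of missed vertices. The set $I$ excludes this. In $H$, all neighbors of a vertex of $I$ lie in $E$. So in any path partition of $H$, each vertex of $I$ that is not a one-vertex path lies on a path edge to $E$, distinct vertices of $I$ give distinct edges, and at most $2|E|$ path edges meet $E$. By \eqref{eq:I} and \eqref{eq:E}, every path partition of $H$ has at least $|I|-2|E|\ge r+r_0\ge r+1$ one-vertex paths. Deleting $r'$ of them from a partition into $p$ paths leaves $s$ paths, and Lemma~\ref{lem:hub}(a) gives a cycle of length $n-r'$. Thus $n-r'\le c=n-r$, and $r'=r$.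

Theorem~\ref{thm:paths} applies with $p=s+r>s$, and $\delta(H)\ge d-s$ because each vertex of $H$ loses exactly $s$ neighbors. Therefore
\[
n=s+|V(H)|\ \ge\ s+4(s+r)-3s+1+2\delta(H)\ =\ 2\bigl(s+\delta(H)\bigr)+4r+1\ \ge\ 2d+4r+1 .
\]
This contradicts \eqref{eq:counter}, so no counterexample exists. Theorem~\ref{thm:main} is proved, and with it Theorem~\ref{thm:sharp}. \qed

\begin{thebibliography}{9}

\bibitem{BJ}
Bigalke and Jung, 1979.

\bibitem{thesis}
\emph{A Contribution To The Theory Of (Signed) Graph Homomorphism Bound And Hamiltonicity},
\texttt{https://tel.archives-ouvertes.fr/tel-01338604/document}.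

\end{thebibliography}
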